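\title{A Heinz-type norm inequality with the second product reversed}

\begin{abstract}
We prove that $\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\|$ for all positive semidefinite matrices $A,B$, all $p,q>0$ and every unitarily invariant norm. This inequality is a form of a question of Bourin, and it differs from the Heinz inequality only in the order of the factors in the second product. The Cauchy--Schwarz inequality reduces it to a comparison of the Ky Fan norms of $A^tB^{1-2t}A^t+B^tA^{1-2t}B^t$ and $A+B$ for $0\le t\le\frac12$, which we obtain from a modified singular value decomposition of $A^t$ on a subspace. The proof gives a stronger inequality with two contractions inserted. For the Schatten norms with finite exponent, equality holds only when $A=B$.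
\end{abstract}

\section{The question and the results}

For numbers $a,b\ge0$ and $p,q>0$,
\[
a^{p+q}+b^{p+q}-a^pb^q-b^pa^q=(a^p-b^p)(a^q-b^q)\ge0 .
\]
We ask for a matrix version. Let $M_n(\mathbb C)$ be the space of complex $n\times n$ matrices, write $A\ge0$ for a positive semidefinite matrix, and let $A^s\ge0$ ($s>0$) be its power given by the functional calculus. If $A,B\ge0$ commute, they are diagonal in one orthonormal basis and the scalar inequality holds entry by entry. If they do not commute, sums such as $A^pB^q+B^pA^q$ need not be Hermitian, so one compares sizes instead. A norm $\|\cdot\|$ on $M_n(\mathbb C)$ is \emph{unitarily invariant} if $\|UXV\|=\|X\|$ for all $X$ and all unitary $U,V$; such a norm measures $X$ through its singular values alone.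

Each of the products $a^pb^q$ and $b^pa^q$ can be ordered in two ways, and up to taking adjoints this leaves two matrix expressions. For the first there is the Heinz inequality
\[
\|A^pB^q+A^qB^p\|\le\|A^{p+q}+B^{p+q}\| ,
\]
valid for all $A,B\ge0$, all $p,q>0$ and every unitarily invariant norm. The second expression is $A^pB^q+B^pA^q$, which is symmetric in $A$ and $B$. Whether it obeys the same bound is a form of a question posed by Bourin, recorded as open in \cite{AGM}. The commuting case suggests that it does, and so does the case $p=q$, where the Heinz inequality reads $2\|A^pB^p\|\le\|A^{2p}+B^{2p}\|$ and the triangle inequality finishes the argument. The answer is yes in general.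

\begin{theorem}\label{thm:main}
For every $n\ge1$, all positive semidefinite $A,B\in M_n(\mathbb C)$, all real $p,q>0$ and every unitarily invariant norm,
\[
\|A^pB^q+B^pA^q\|\le\|A^{p+q}+B^{p+q}\| .
\]
\end{theorem}

The map $A\mapsto A^{p+q}$ is a bijection of the positive semidefinite matrices. Renaming $A^{p+q},B^{p+q}$ as $A,B$ and putting $t=p/(p+q)$, we see that Theorem~\ref{thm:main} is equivalent to
\begin{equation}\label{eq:normalized}
\|F_t\|\le\|S\|\quad(0<t<1),\qquad F_t:=A^tB^{1-t}+B^tA^{1-t},\qquad S:=A+B,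
\end{equation}
for all $A,B\ge0$. We use this form from now on, with the convention $X^0=I$ for every $X\ge0$, under which $X^aX^b=X^{a+b}$ for all $a,b\ge0$.

For $t\ne\frac12$ the triangle inequality is too wasteful. Take $t<\frac12$, $A=\operatorname{diag}(1,b)$ and $B=\operatorname{diag}(b,1)$ with $0<b<1$. Both terms of $F_t$ have operator norm $b^t$, while $S$ has operator norm $1+b$; the function $2b^t-1-b$ vanishes at $b=1$ with derivative $2t-1<0$, so $2b^t>1+b$ for $b$ slightly below $1$. The two terms have to be estimated together.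

We deduce \eqref{eq:normalized} from a stronger statement. A \emph{contraction} is a matrix of operator norm at most $1$.

\begin{theorem}\label{thm:strong}
Let $\alpha,\gamma\in[0,\frac12]$, let $A,B\ge0$, and let $X,Y\in M_n(\mathbb C)$ be contractions. Then for every unitarily invariant norm
\[
\big\|A^{\alpha}B^{\frac12-\alpha}\,X\,B^{\frac12-\gamma}A^{\gamma}+B^{\alpha}A^{\frac12-\alpha}\,Y\,A^{\frac12-\gamma}B^{\gamma}\big\|\le\|A+B\| .
\]
In particular, $\|A^\alpha B^\beta A^\gamma+B^\alpha A^\beta B^\gamma\|\le\|A+B\|$ if $\alpha+\beta+\gamma=1$ and $0\le\alpha,\gamma\le\frac12$.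
\end{theorem}

The last result concerns equality. With $s_1(X)\ge\dots\ge s_n(X)$ the singular values of $X$, the Schatten norms are $\|X\|_\rho=\big(\sum_js_j(X)^\rho\big)^{1/\rho}$ for $1\le\rho<\infty$.

\begin{theorem}\label{thm:equality}
The constant $1$ in \eqref{eq:normalized} is optimal: equality holds when $A=B$. For $1\le\rho<\infty$ and $0<t<1$, we have $\|F_t\|_\rho=\|A+B\|_\rho$ if and only if $A=B$. For the operator norm this characterization fails.
\end{theorem}

Section~\ref{sec:reduction} reduces Theorems~\ref{thm:main} and~\ref{thm:strong} to an inequality between two positive semidefinite matrices, Proposition~\ref{prop:key}. Section~\ref{sec:model} proves it by hand in the simplest case and locates the obstacle in the others. Sections~\ref{sec:scalar} and~\ref{sec:decomposition} remove the obstacle, Section~\ref{sec:key} completes the proof, and Section~\ref{sec:equality} treats equality.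

\section{Standard facts}\label{sec:facts}

Let $H=\mathbb C^n$, with inner product linear in the first variable. For Hermitian $X,Y$, $X\le Y$ means $Y-X\ge0$. The \emph{Ky Fan norms} are $\|X\|_{(k)}=\sum_{j\le k}s_j(X)$ for $1\le k\le n$; thus $\|\cdot\|_{(1)}$ is the operator norm and $\|\cdot\|_{(n)}=\|\cdot\|_1$ is the trace norm. We use the following facts.
\begin{itemize}
\item[(F1)] \emph{Ky Fan dominance.} If $\|X\|_{(k)}\le\|Y\|_{(k)}$ for all $k\le n$, then $\|X\|\le\|Y\|$ for every unitarily invariant norm. In particular $\|X^*\|=\|X\|$, because $X^*$ and $X$ have the same singular values.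
\item[(F2)] \emph{Variational formulas.} $\|X\|_{(k)}=\max\operatorname{Re}\sum_{i\le k}\langle Xv_i,u_i\rangle$, the maximum being over pairs of orthonormal systems $(u_i)_{i\le k}$, $(v_i)_{i\le k}$. If $X\ge0$, then $\|X\|_{(k)}=\max\sum_{i\le k}\langle Xu_i,u_i\rangle=\max\operatorname{Tr}PX$, where $P$ runs over the orthogonal projections of rank $k$.
\item[(F3)] \emph{Operator monotonicity of the square root.} If $0\le X\le Y$, then $X^{1/2}\le Y^{1/2}$.
\item[(F4)] \emph{Spectral measures.} Let $A=\sum_\lambda\lambda P_\lambda\ge0$ be the spectral decomposition of $A$ and let $w$ be a unit vector. The probability measure $\mu=\sum_\lambda\|P_\lambda w\|^2\delta_\lambda$ on $[0,\infty)$ satisfies $\langle\varphi(A)w,w\rangle=\int\varphi\,d\mu$ for every function $\varphi$. Jensen's inequality for the concave function $x^s$ gives $\langle A^sw,w\rangle\le\langle Aw,w\rangle^s$ for $0<s\le1$.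
\item[(F5)] \emph{Weighted arithmetic--geometric mean inequality.} For $x,y\ge0$ and $0<s<1$, $x^sy^{1-s}\le sx+(1-s)y$, with equality only if $x=y$.
\end{itemize}

\section{Reduction to a positive semidefinite matrix}\label{sec:reduction}

The matrix $F_t$ is not Hermitian, and its singular vectors are hard to relate to $A$ and $B$. For $t\le\frac12$ we can cut each product at total degree $\frac12$,
\[
F_t=\big(A^tB^{\frac12-t}\big)B^{\frac12}+\big(B^tA^{\frac12-t}\big)A^{\frac12},
\]
and apply the Cauchy--Schwarz inequality to both terms at once. The right factors then produce $B+A=S$, and the left factors produce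
\[
N_t:=A^tB^{1-2t}A^t+B^tA^{1-2t}B^t\ge0\qquad(0\le t\le\tfrac12).
\]
Note that $N_0=N_{1/2}=S$. Everything rests on the following comparison.

\begin{proposition}\label{prop:key}
For $A,B\ge0$, $0\le t\le\frac12$ and $1\le k\le n$, we have $\|N_t\|_{(k)}\le\|S\|_{(k)}$.
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:strong} from Proposition~\ref{prop:key}]
Let $G$ be the matrix in Theorem~\ref{thm:strong}, and let $(u_i)_{i\le k}$ and $(v_i)_{i\le k}$ be orthonormal systems. Moving the left factors across the inner product gives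
\[
\langle Gv_i,u_i\rangle=\big\langle XB^{\frac12-\gamma}A^\gamma v_i,\,B^{\frac12-\alpha}A^\alpha u_i\big\rangle+\big\langle YA^{\frac12-\gamma}B^\gamma v_i,\,A^{\frac12-\alpha}B^\alpha u_i\big\rangle .
\]
As $X$ and $Y$ are contractions, the modulus of the right side is at most
\[
\|B^{\frac12-\gamma}A^\gamma v_i\|\,\|B^{\frac12-\alpha}A^\alpha u_i\|+\|A^{\frac12-\gamma}B^\gamma v_i\|\,\|A^{\frac12-\alpha}B^\alpha u_i\| .
\]
Sum over $i$ and apply the Cauchy--Schwarz inequality to the resulting $2k$ products. For $s\in[0,\frac12]$ and $\xi\in H$ we have $\|B^{\frac12-s}A^s\xi\|^2+\|A^{\frac12-s}B^s\xi\|^2=\langle N_s\xi,\xi\rangle$, so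
\[
\operatorname{Re}\sum_i\langle Gv_i,u_i\rangle\le\Big(\sum_i\langle N_\gamma v_i,v_i\rangle\Big)^{1/2}\Big(\sum_i\langle N_\alpha u_i,u_i\rangle\Big)^{1/2}.
\]
By (F2) this yields
\begin{equation}\label{eq:CS}
\|G\|_{(k)}\le\|N_\gamma\|_{(k)}^{1/2}\,\|N_\alpha\|_{(k)}^{1/2},
\end{equation}
and Proposition~\ref{prop:key}, which applies because $\alpha,\gamma\in[0,\frac12]$, bounds the right side by $\|S\|_{(k)}$. Now (F1) gives the first assertion of Theorem~\ref{thm:strong}. The second is the case $X=Y=I$, since $(\frac12-\alpha)+(\frac12-\gamma)=\beta$.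

For $\alpha=t\in(0,\frac12]$, $\gamma=0$ and $X=Y=I$ we have $G=F_t$, which proves \eqref{eq:normalized} for $t\le\frac12$. For $t\in(\frac12,1)$ use $F_t=F_{1-t}^*$ and (F1). This proves Theorem~\ref{thm:main}.
\end{proof}

Proposition~\ref{prop:key} would be immediate if $N_t\le S$, but this can fail.

\begin{example}\label{ex:loewner}
Let $0<t<\frac12$, and let $P,Q$ be the projections onto unit vectors $u,v\in\mathbb C^2$ with $\tau:=|\langle u,v\rangle|^2\in(0,1)$. Take $A=P$ and $B=bQ$ with $b>0$. Since $PQP=\tau P$ and $QPQ=\tau Q$, we get $N_t=\tau b^{1-2t}P+\tau b^{2t}Q$. For a unit vector $\xi\perp v$,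
\[
\langle(S-N_t)\xi,\xi\rangle=(1-\tau b^{1-2t})\,|\langle\xi,u\rangle|^2,
\]
which is negative for large $b$.
\end{example}

So $\langle N_tw,w\rangle$ cannot be bounded by $\langle Sw,w\rangle$. A proof must test $S$ on other vectors as well, and the task is to find them.

\section{The operator norm and the exponent $\frac14$}\label{sec:model}

From now until the end of Section~\ref{sec:key} we fix $0<t<\frac12$ and put $r=1-2t$, so that $2t+r=1$. Consider $k=1$. Let $\sigma=\|S\|_{(1)}$, let $w$ be a unit vector, and put $a=\langle Aw,w\rangle$, $b=\langle Bw,w\rangle$, so that $a+b\le\sigma$. We want $\langle N_tw,w\rangle\le\sigma$.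

The first term is $\langle B^rA^tw,A^tw\rangle$, so the natural new test vector is the direction of $A^tw$. Suppose $A^tw\ne0$ and write $A^tw=df$ with $d>0$ and $\|f\|=1$. Let $\mu$ be the spectral measure of $A$ at $w$. Two inequalities hold.
\begin{itemize}
\item[(i)] $d\le a^t$, because $d^2=\langle A^{2t}w,w\rangle\le a^{2t}$ by (F4).
\item[(ii)] $\langle Af,f\rangle\ge a$: applying $A^t$ shifts weight toward the large eigenvalues of $A$. Indeed, since $\int(x-a)\,d\mu=0$,
\[
d^2\big(\langle Af,f\rangle-a\big)=\int(x-a)x^{2t}\,d\mu=\int(x-a)(x^{2t}-a^{2t})\,d\mu\ge0 .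
\]
\end{itemize}
By (ii), the vector $f$ leaves little room for $B$: $\langle Bf,f\rangle=\langle Sf,f\rangle-\langle Af,f\rangle\le\sigma-a$. With (i) and (F4),
\begin{equation}\label{eq:model}
\langle A^tB^rA^tw,w\rangle=d^2\langle B^rf,f\rangle\le a^{2t}(\sigma-a)^r ,
\end{equation}
and the bound also holds when $A^tw=0$, the left side being $0$. For $t=\frac14$ the right side is $\sqrt{a(\sigma-a)}\le\sigma/2$. The second term of $N_{1/4}$ obeys the same bound by symmetry, and so $\|N_{1/4}\|_{(1)}\le\sigma$. This is the whole idea in its simplest case.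

For other $t$, apply (F5) to \eqref{eq:model} and to its twin with $A,B$ exchanged:
\[
\langle N_tw,w\rangle\le 2ta+r(\sigma-a)+2tb+r(\sigma-b)=(4t-1)(a+b)+2r\sigma .
\]
If $t\ge\frac14$, then $a+b\le\sigma$ may be inserted and the total is $(4t-1+2r)\sigma=\sigma$. If $t<\frac14$, the coefficient of $a+b$ has the wrong sign. The loss is already in \eqref{eq:model}: the function $a\mapsto a^{2t}(\sigma-a)^r$ has its strict maximum at $a=2t\sigma<\sigma/2$ and equals $\sigma/2$ at $a=\sigma/2$, so for the admissible values $a=b=2t\sigma$ the two bounds add up to more than $\sigma$.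

The reason is visible at $t=0$, where the first term equals $b$ while \eqref{eq:model} gives only $\sigma-a$. For small $t$ a part of $A^tw$ should be charged to $w$ itself, on which $B$ costs $b$. We therefore fix $\kappa\in[0,1)$ and look for a decomposition
\begin{equation}\label{eq:split}
A^tw=d\big(\kappa w+(1-\kappa)f\big),\qquad d\ge0,\quad\|f\|=1 .
\end{equation}
If (i) and (ii) survive, the bound $r(\sigma-a)$ for the contribution of $B$ is replaced by $r\kappa b+r(1-\kappa)(\sigma-a)$, as we shall see, and the total becomes $m(a+b)+2r(1-\kappa)\sigma$ with $m=2t-r(1-2\kappa)$. The coefficients satisfy $m+2r(1-\kappa)=2t+r=1$ for every $\kappa$, so what is needed is $m\ge0$. We take the smallest $\kappa\ge0$ that achieves this: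
\[
\kappa:=\max\Big\{0,\frac{1-4t}{2(1-2t)}\Big\},\qquad\nu:=1-2\kappa,\qquad m:=2t-r\nu .
\]
Since $1-4t<1-2t$, we have $0\le\kappa<\frac12$ and $\nu>0$. If $t\le\frac14$, then $\nu=2t/(1-2t)$ and $m=0$. If $t\ge\frac14$, then $\kappa=0$ and $m=4t-1$. We record
\begin{equation}\label{eq:constants}
0\le\kappa<\tfrac12,\qquad\nu>0,\qquad\nu+\kappa^2=(1-\kappa)^2,\qquad m\ge0,\qquad m+2r(1-\kappa)=1 .
\end{equation}
Two things remain. We must prove (i) and (ii) for the decomposition \eqref{eq:split}, which is a scalar problem. And for $k>1$ we must decompose $k$ orthonormal vectors $w_i$ so that the vectors $f_i$ are again orthonormal, since only then does (F2) bound $\sum_i\langle Sf_i,f_i\rangle$ by $\|S\|_{(k)}$.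

\section{Two scalar inequalities}\label{sec:scalar}

In \eqref{eq:split}, the condition $\|f\|=1$ reads $\|A^tw-\kappa dw\|^2=(1-\kappa)^2d^2$. With $c=\langle A^tw,w\rangle$ and $e=\langle A^{2t}w,w\rangle$ this is $e-2\kappa cd+\kappa^2d^2=(1-\kappa)^2d^2$, that is, $\nu d^2+2\kappa cd=e$. Moreover $f$ is proportional to $(A^t-\theta)w$ with $\theta=\kappa d$. Parts (a) and (b) below are thus (i) and (ii) in terms of the spectral measure.

\begin{lemma}\label{lem:scalar}
Let $\mu$ be a finitely supported probability measure on $[0,\infty)$, and let $a=\int x\,d\mu$, $c=\int x^t\,d\mu$, $e=\int x^{2t}\,d\mu$.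
\begin{itemize}
\item[(a)] If $d\ge0$ and $\nu d^2+2\kappa cd=e$, then $d\le a^t$.
\item[(b)] If $0\le\theta\le\frac12a^t$, then $\int x(x^t-\theta)^2\,d\mu\ge a\int(x^t-\theta)^2\,d\mu$.
\end{itemize}
\end{lemma}

\begin{proof}
If $a=0$, then $\mu=\delta_0$ and $c=e=0$; in (a) $\nu d^2=0$ forces $d=0$, and in (b) $\theta=0$ and both sides vanish. Let $a>0$.

(a) Replacing $x$ by $x/a$ multiplies $c$ by $a^{-t}$ and $e$ by $a^{-2t}$, so the equation is preserved when $d$ is replaced by $a^{-t}d$. We may therefore assume $a=1$. The function $d\mapsto\nu d^2+2\kappa cd$ is strictly increasing on $[0,\infty)$, because $\nu>0$ and $\kappa c\ge0$. Hence $d\le1$ follows once we show $e\le\nu+2\kappa c$, that is,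
\[
\int\big(\nu+2\kappa x^t-x^{2t}\big)\,d\mu\ge0 .
\]
The integrand changes sign at $x=1$, but $\int(x-1)\,d\mu=0$, so we may add a multiple of $x-1$. We choose the multiple that cancels the derivative at $x=1$ and claim that
\[
h(x):=\nu+2\kappa x^t-x^{2t}+2t(1-\kappa)(x-1)\ge0\qquad(x\ge0).
\]
Here $h(1)=\nu+2\kappa-1=0$, $h'(1)=2t\kappa-2t+2t(1-\kappa)=0$, and for $x>0$
\[
h''(x)=2t\,x^{t-2}\big[(1-2t)x^t-\kappa(1-t)\big].
\]
If $\kappa=0$, then $h$ is convex on $[0,\infty)$ with a critical point at $1$, so $h\ge h(1)=0$. If $\kappa>0$, then $t<\frac14$, and $h''$ changes sign once, from negative to positive, at $x_0=\big(\kappa\frac{1-t}{1-2t}\big)^{1/t}$. Since $\kappa<\frac12$ and $\frac{1-t}{1-2t}<\frac32$ for $t<\frac14$, we have $x_0<1$. On $[x_0,\infty)$, which contains $1$, $h$ is convex and so $h\ge0$. On $[0,x_0]$, $h$ is continuous and concave, so it is at least the smaller of its endpoint values; these are $h(x_0)\ge0$ and $h(0)=\nu-2t(1-\kappa)>0$, the latter because $\nu=2t/(1-2t)>2t$.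

(b) The hypothesis gives $a^t-\theta\ge\theta\ge0$. If $x\ge a$, then $x^t-\theta\ge a^t-\theta\ge0$, so $(x^t-\theta)^2\ge(a^t-\theta)^2$. If $0\le x<a$, then
\[
-(a^t-\theta)\le-\theta\le x^t-\theta<a^t-\theta,
\]
so $(x^t-\theta)^2\le(a^t-\theta)^2$. In both cases $(x-a)(x^t-\theta)^2\ge(x-a)(a^t-\theta)^2$. The right side has integral $0$, which gives (b).
\end{proof}

\begin{remark}
The factor $\frac12$ in (b) cannot be increased. For $\mu=\varepsilon\delta_0+(1-\varepsilon)\delta_y$ with $y=1/(1-\varepsilon)$ we have $a=1$ and $\int(x-1)(x^t-\theta)^2\,d\mu=\varepsilon\big[(y^t-\theta)^2-\theta^2\big]$, which is negative as soon as $\theta>\frac12y^t$; and $y\to1$ as $\varepsilon\to0$. Since we shall use $\theta=\kappa d$ with $d\le a^t$, the lower bound on $\kappa$ imposed by $m\ge0$ has to be compatible with $\kappa\le\frac12$, and by \eqref{eq:constants} it is.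
\end{remark}

\section{Decomposing $A^t$ on a subspace}\label{sec:decomposition}

For $\kappa=0$ the next lemma is the singular value decomposition of $A^t$ restricted to a subspace, together with (i) and (ii). For $\kappa>0$ the basis is found by solving a quadratic operator equation whose diagonal entries are the equation of Lemma~\ref{lem:scalar}(a).

\begin{lemma}\label{lem:decomposition}
Let $A\ge0$ and let $\mathcal V\subset H$ be a subspace of dimension $k$. There are an orthonormal basis $(w_i)_{i\le k}$ of $\mathcal V$, an orthonormal system $(f_i)_{i\le k}$ in $H$ and numbers $d_i\ge0$ such that for every $i$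
\[
A^tw_i=d_i\big(\kappa w_i+(1-\kappa)f_i\big),\qquad d_i^{1/t}\le\langle Aw_i,w_i\rangle\le\langle Af_i,f_i\rangle .
\]
\end{lemma}

\begin{proof}
Let $P$ be the orthogonal projection onto $\mathcal V$, and let $C=PA^t|_{\mathcal V}$ and $E=PA^{2t}|_{\mathcal V}$; both are positive semidefinite operators on $\mathcal V$.

\emph{The equation.} The unknowns $w_i,d_i$ amount to an operator $D\ge0$ on $\mathcal V$ with orthonormal eigenbasis $(w_i)$ and $Dw_i=d_iw_i$. Given such a $D$, put $z_i=A^tw_i-\kappa d_iw_i$. Then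
\[
\begin{aligned}
\langle z_i,z_j\rangle&=\langle Ew_i,w_j\rangle-\kappa(d_i+d_j)\langle Cw_i,w_j\rangle+\kappa^2d_i^2\delta_{ij}\\
&=\big\langle\big(E-\kappa(CD+DC)+\kappa^2D^2\big)w_i,w_j\big\rangle .
\end{aligned}
\]
We want $z_i=(1-\kappa)d_if_i$ with $(f_i)$ orthonormal, so we want $\langle z_i,z_j\rangle=(1-\kappa)^2d_i^2\delta_{ij}$. As $(1-\kappa)^2-\kappa^2=\nu$, this holds if and only if
\begin{equation}\label{eq:riccati}
\nu D^2+\kappa(CD+DC)=E .
\end{equation}

\emph{The solution.} Multiplying \eqref{eq:riccati} by $\nu>0$ and adding $\kappa^2C^2$ turns it into the equivalent equation $(\nu D+\kappa C)^2=\nu E+\kappa^2C^2$, which is satisfied by the Hermitian operator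
\[
D:=\nu^{-1}\big[(\nu E+\kappa^2C^2)^{1/2}-\kappa C\big].
\]
Since $\nu E+\kappa^2C^2\ge(\kappa C)^2$ and $\kappa C\ge0$, (F3) gives $(\nu E+\kappa^2C^2)^{1/2}\ge\kappa C$, so $D\ge0$. Take $w_i,d_i,z_i$ for this $D$.

\emph{The vectors $f_i$.} For $d_i>0$ put $f_i=z_i/((1-\kappa)d_i)$; these vectors are orthonormal and satisfy the first identity of the lemma. For the indices with $d_i=0$, choose $f_i$ so as to complete the system to $k\le n$ orthonormal vectors. For such $i$ we have $z_i=0$, hence $A^tw_i=0$ and $Aw_i=0$; the identity reads $0=0$, and the inequalities read $0\le0\le\langle Af_i,f_i\rangle$.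

\emph{The inequalities.} Let $d_i>0$, let $\mu$ be the spectral measure of $A$ at $w_i$, and let $a,c,e$ be as in Lemma~\ref{lem:scalar}, so that $a=\langle Aw_i,w_i\rangle$, $c=\langle Cw_i,w_i\rangle$ and $e=\langle Ew_i,w_i\rangle$. The diagonal entry of \eqref{eq:riccati} at $w_i$ is $\nu d_i^2+2\kappa cd_i=e$, so $d_i\le a^t$ by part (a). Then $\theta:=\kappa d_i$ satisfies $0\le\theta\le\frac12a^t$, because $\kappa<\frac12$. Since $z_i=(A^t-\theta)w_i$, (F4) gives $\langle Az_i,z_i\rangle=\int x(x^t-\theta)^2\,d\mu$ and $\|z_i\|^2=\int(x^t-\theta)^2\,d\mu$. Part (b) says $\langle Az_i,z_i\rangle\ge a\|z_i\|^2$, that is, $\langle Af_i,f_i\rangle\ge a$.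
\end{proof}

\section{Proof of Proposition~\ref{prop:key}}\label{sec:key}

For $t=0$ and $t=\frac12$ we have $N_t=S$, so let $0<t<\frac12$. Put $\sigma_k=\|S\|_{(k)}$. Let $\mathcal V$ be a $k$-dimensional subspace with orthogonal projection $P$, and take $w_i,f_i,d_i$ from Lemma~\ref{lem:decomposition} applied to $A$ and $\mathcal V$.

The function $\xi\mapsto\langle B^r\xi,\xi\rangle=\|B^{r/2}\xi\|^2$ is convex. By (F4), $\langle B^r\xi,\xi\rangle\le\langle B\xi,\xi\rangle^r$ for unit vectors $\xi$. By (F5), $d^2y^r=(d^{1/t})^{2t}y^r\le2t\,d^{1/t}+ry$ for $d,y\ge0$. Using these three facts in turn,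
\[
\begin{aligned}
\operatorname{Tr}PA^tB^rA^t&=\sum_id_i^2\big\langle B^r(\kappa w_i+(1-\kappa)f_i),\,\kappa w_i+(1-\kappa)f_i\big\rangle\\
&\le\sum_id_i^2\big[\kappa\langle B^rw_i,w_i\rangle+(1-\kappa)\langle B^rf_i,f_i\rangle\big]\\
&\le\sum_i\big[\kappa\,d_i^2\langle Bw_i,w_i\rangle^r+(1-\kappa)\,d_i^2\langle Bf_i,f_i\rangle^r\big]\\
&\le\sum_i\big[2t\,d_i^{1/t}+r\kappa\langle Bw_i,w_i\rangle+r(1-\kappa)\langle Bf_i,f_i\rangle\big].
\end{aligned}
\]
We evaluate the three sums. As $(w_i)$ is an orthonormal basis of $\mathcal V$, we have $\sum_i\langle Bw_i,w_i\rangle=\operatorname{Tr}PB$, and the first inequality of Lemma~\ref{lem:decomposition} gives $\sum_id_i^{1/t}\le\operatorname{Tr}PA$. As $(f_i)$ is orthonormal, (F2) and the second inequality of the lemma give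
\[
\sum_i\langle Bf_i,f_i\rangle=\sum_i\langle Sf_i,f_i\rangle-\sum_i\langle Af_i,f_i\rangle\le\sigma_k-\operatorname{Tr}PA .
\]
Therefore
\[
\operatorname{Tr}PA^tB^rA^t\le2t\operatorname{Tr}PA+r\kappa\operatorname{Tr}PB+r(1-\kappa)\big(\sigma_k-\operatorname{Tr}PA\big).
\]
The vectors $w_i,f_i$ have disappeared from this bound, so we may repeat the argument with $A$ and $B$ exchanged, for the same $\mathcal V$ but with the vectors that Lemma~\ref{lem:decomposition} provides for $B$, and add. Each of $\operatorname{Tr}PA$ and $\operatorname{Tr}PB$ receives the coefficient $2t-r(1-\kappa)+r\kappa=m$, so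
\[
\operatorname{Tr}PN_t\le m\operatorname{Tr}PS+2r(1-\kappa)\sigma_k .
\]
Now $\operatorname{Tr}PS\le\sigma_k$ by (F2), and \eqref{eq:constants} gives $m\ge0$ and $m+2r(1-\kappa)=1$. Hence $\operatorname{Tr}PN_t\le\sigma_k$. Maximizing over $\mathcal V$ and using (F2) for $N_t\ge0$ proves Proposition~\ref{prop:key}, and with it Theorems~\ref{thm:main} and~\ref{thm:strong}. \qed

\section{The case of equality}\label{sec:equality}

\begin{proof}[Proof of Theorem~\ref{thm:equality}]
If $A=B$, then $F_t=2A=S$, so equality holds in every norm and the constant $1$ cannot be lowered. Conversely, let $\|F_t\|_\rho=\|S\|_\rho$ with $1\le\rho<\infty$. Since $F_t^*=F_{1-t}$, we may assume $0<t\le\frac12$. We first pass to the trace norm, where the right side is the linear quantity $\operatorname{Tr}S$.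

\emph{Reduction to $\rho=1$.} Let $\rho>1$, $x_j=s_j(F_t)$, $y_j=s_j(S)$ and $c_j=x_j^{\rho-1}$, so that $c_1\ge\dots\ge c_n\ge0$. By \eqref{eq:normalized} for the Ky Fan norms, $\Delta_k:=\sum_{j\le k}(y_j-x_j)\ge0$ for all $k$, and Abel summation gives
\[
\sum_jc_j(y_j-x_j)=\sum_{k<n}(c_k-c_{k+1})\Delta_k+c_n\Delta_n\ge0 .
\]
Strict convexity of $x\mapsto x^\rho$ on $[0,\infty)$ gives $y_j^\rho-x_j^\rho\ge\rho c_j(y_j-x_j)$, strictly if $y_j\ne x_j$. If $y_j\ne x_j$ for some $j$, summing would give $\sum_j(y_j^\rho-x_j^\rho)>0$, contrary to the hypothesis. So $x_j=y_j$ for all $j$, and $\|F_t\|_1=\|S\|_1=\operatorname{Tr}S$.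

\emph{The case $\rho=1$, $0<t<\frac12$.} If $\operatorname{Tr}S=0$, then $A=B=0$. Otherwise, \eqref{eq:CS} with $k=n$, $\alpha=t$, $\gamma=0$, $X=Y=I$ and Proposition~\ref{prop:key} give
\[
\operatorname{Tr}S=\|F_t\|_1\le(\operatorname{Tr}S)^{1/2}(\operatorname{Tr}N_t)^{1/2}\le\operatorname{Tr}S,
\]
so $\operatorname{Tr}N_t=\operatorname{Tr}S$. Put $s=2t\in(0,1)$; by cyclicity of the trace, $\operatorname{Tr}N_t=\operatorname{Tr}A^sB^{1-s}+\operatorname{Tr}B^sA^{1-s}$. Let $(e_i)$ and $(g_j)$ be orthonormal eigenbases, $Ae_i=a_ie_i$ and $Bg_j=b_jg_j$, and let $\omega_{ij}=|\langle e_i,g_j\rangle|^2$. Then $\sum_j\omega_{ij}=\sum_i\omega_{ij}=1$ and $\operatorname{Tr}A^uB^v=\sum_{i,j}\omega_{ij}a_i^ub_j^v$ for $u,v>0$. Hence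
\[
0=\operatorname{Tr}S-\operatorname{Tr}N_t=\sum_{i,j}\omega_{ij}\Big[\big(sa_i+(1-s)b_j-a_i^sb_j^{1-s}\big)+\big(sb_j+(1-s)a_i-b_j^sa_i^{1-s}\big)\Big].
\]
By (F5) each bracket is nonnegative, and it vanishes only if $a_i=b_j$. So $a_i=b_j$ whenever $\langle g_j,e_i\rangle\ne0$, and $Ag_j=\sum_ia_i\langle g_j,e_i\rangle e_i=b_jg_j=Bg_j$ for all $j$. Thus $A=B$.

\emph{The case $\rho=1$, $t=\frac12$.} Now $N_t=S$ and the previous argument gives nothing, but the triangle inequality is available. Let $M=A^{1/2}B^{1/2}$, so that $F_{1/2}=M+M^*$ and $\|F_{1/2}\|_1\le2\|M\|_1$. The polar decomposition $M=U(M^*M)^{1/2}$ provides a unitary $U$ with $\operatorname{Tr}U^*M=\|M\|_1$. Expanding the Hilbert--Schmidt norm $\|Z\|_2^2=\operatorname{Tr}Z^*Z$,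
\[
\|B^{1/2}-A^{1/2}U\|_2^2=\operatorname{Tr}B+\operatorname{Tr}A-2\operatorname{Re}\operatorname{Tr}U^*M=\operatorname{Tr}S-2\|M\|_1\le\operatorname{Tr}S-\|F_{1/2}\|_1=0 .
\]
So $B^{1/2}=A^{1/2}U$, and $B=B^{1/2}(B^{1/2})^*=A^{1/2}UU^*A^{1/2}=A$.

\emph{The operator norm.} This norm sees only the largest singular value, so $A$ and $B$ may differ elsewhere. For $A=I_2$, $B=\operatorname{diag}(1,0)$ and $0<t<1$ we have $F_t=\operatorname{diag}(2,0)$ and $S=\operatorname{diag}(2,1)$. Both have operator norm $2$, although $A\ne B$.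
\end{proof}

\begin{thebibliography}{1}

\bibitem{AGM}
\emph{Norm inequalities related to the arithmetic--geometric mean inequalities for positive semidefinite matrices}, doi:10.1007/s11117-018-0577-2,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/s11117-018-0577-2.pdf}.

\end{thebibliography}
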